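# Isolated block lengths in modules of constant Jordan type

## 1. Are block lengths independent of one another?

Take two commuting matrices $X_1,X_2$ over an algebraically closed field $k$, and suppose that all the combinations $\alpha_1X_1+\alpha_2X_2$ with $(\alpha_1,\alpha_2)\neq(0,0)$ are nilpotent with the same Jordan type. Which Jordan types can occur? The first guess is that anything can: a single nilpotent matrix may have whatever block lengths we like, and if a small example does not exist, a larger one with many blocks should. In particular one would guess that there are examples with blocks of length $5$ but none of length $4$ or $6$. We shall test this guess, see it fail, and then prove that it fails always, apart from one exception caused by the characteristic.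

The setting in which the question is posed is this. Let $p$ be a prime, $k$ an algebraically closed field of characteristic $p$, and $E=(\mathbb Z/p)^r$ with generators $g_1,\dots,g_r$. For $0\ne\alpha\in\mathbb A^r(k)$ put
$$X_\alpha=\alpha_1(g_1-1)+\cdots+\alpha_r(g_r-1)\in kE .$$
The algebra $kE$ is commutative of characteristic $p$, so $X_\alpha^p=\sum_j\alpha_j^p(g_j^p-1)=0$. Hence on a finitely generated $kE$-module $M$ the element $X_\alpha$ is nilpotent, with Jordan blocks of lengths between $1$ and $p$.

**Definition.** The *Jordan type* of $X_\alpha$ on $M$ is the multiset of its block lengths. The module $M$ has *constant Jordan type* if this multiset is the same for all $0\neq\alpha\in\mathbb A^r(k)$. We then say that $M$ *has blocks of length $j$* if the common type contains at least one block of length $j$.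

*Example.* Let $r=2$, $p\ge3$, let $J$ be the ideal of $kE$ generated by $x_1=g_1-1$ and $x_2=g_2-1$, and take $M=kE/J^2$, with basis $1,x_1,x_2$. Every $X_\alpha$ sends $1$ to $\alpha_1x_1+\alpha_2x_2\ne0$ and kills $x_1,x_2$. So $M$ has constant Jordan type, with one block of length $2$ and one of length $1$.

The statement to be decided, from the notes "Modules Of Constant Jordan Type And Vector Bundles On Projective Space" (http://www.math.washington.edu/~pischool/Notes/Benson-Notes.pdf), says the opposite of our guess.

**Conjecture.** Let $r\ge2$. If $2\le i\le p-1$ and $M$ has constant Jordan type with blocks of length $i$, then it also has blocks of length either $i-1$ or $i+1$.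

Let us test it by hand.

*Rank one.* For $r=1$ the guess is right: $kE/(g_1-1)^i$ has one block of length $i$ for every $X_\alpha=\alpha_1(g_1-1)$. So $r\ge2$ must be used.

*One block.* Let $X_1,X_2$ commute and suppose every nonzero combination is a single block of length $i\ge2$. A matrix commuting with a single Jordan block $X_1$ is a polynomial in it, so $X_2=c_1X_1+c_2X_1^2+\cdots$, without constant term because $X_2$ is nilpotent. Then $X_2-c_1X_1$ is divisible by $X_1^2$, so its rank is at most $i-2$, while a block of length $i$ has rank $i-1$. This is impossible.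

*Only blocks of length $2$, any number of them.* Now $X_1^2=X_2^2=0$ and $0=(X_1+X_2)^2=2X_1X_2$. If $\operatorname{char}k\neq2$, then $X_1X_2=0$, so $\operatorname{Im}X_2\subseteq\operatorname{Ker}X_1=\operatorname{Im}X_1$, and equality holds because the ranks agree. Call this common space $K$; it is also $\operatorname{Ker}X_1=\operatorname{Ker}X_2$. Both $X_1$ and $X_2$ induce isomorphisms $V/K\to K$. Let $\lambda$ be an eigenvalue of the first inverse composed with the second; then $X_2-\lambda X_1$ is not an isomorphism $V/K\to K$, so it has smaller rank than $X_1$. Again impossible, however many blocks there are.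

*Characteristic $2$.* Here $2X_1X_2=0$ says nothing, and the guess is right: on $V=k[X_1,X_2]/(X_1^2,X_2^2)$, of dimension $4$, take $Z=X_\alpha$ and any linear form $Z'$ independent of it. Then $Z^2=0$ and $Z'^2=0$, a basis is $1,Z,Z',ZZ'$, and $Z$ has exactly two blocks of length $2$. So the number $i$ must be allowed to matter as an element of $k$.

The guess thus fails whenever $i\ne0$ in $k$, in these tests. The conjecture is in fact true, and these notes prove it.

## 2. Two theorems on commuting pairs

From now on $k$ is an algebraically closed field of any characteristic, $V\neq0$ is a finite-dimensional $k$-space, and $X_1,X_2\in\operatorname{End}_k(V)$ commute. For $\alpha\in k^2$ put $X_\alpha=\alpha_1X_1+\alpha_2X_2$. The standing assumption is: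

**(C)** For all $0\ne\alpha\in k^2$ the operator $X_\alpha$ is nilpotent with one and the same Jordan type, having $n_m$ blocks of length $m$ ($m\ge1$).

**Theorem A.** Let $i\ge2$ be an integer that is nonzero in $k$. If $n_i>0$, then $n_{i-1}>0$ or $n_{i+1}>0$.

**Theorem B.** Let $j\ge1$. If $n_j=0$, then $\sum_{m>j}n_m=0$ in $k$. That is, the number of blocks of length $>j$ is divisible by $p$ if $\operatorname{char}k=p>0$, and is zero if $\operatorname{char}k=0$.

**Theorem A implies the conjecture.** Let $M$ be a $kE$-module of constant Jordan type with blocks of length $i$, where $r\ge2$ and $2\le i\le p-1$. Take $V=M$, $X_1=g_1-1$, $X_2=g_2-1$. Condition (C) holds: it only concerns $\alpha=(\alpha_1,\alpha_2,0,\dots,0)\ne0$. And $i$ is nonzero in $k$ because $2\le i\le p-1$. Theorem A gives blocks of length $i-1$ or $i+1$. (It is enough that the Jordan type of $X_\alpha$ is constant on $L\setminus\{0\}$ for a single $2$-dimensional subspace $L\subseteq k^r$: take for $X_1,X_2$ the operators belonging to a basis of $L$.)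

## 3. All blocks of one length: polarization and a pencil

The computation for blocks of length $2$ extends to the case where all blocks have the same length $i\ge2$ with $i\neq0$ in $k$. This is the first approach to try on Theorem A, and it is worth doing in full, because the proof replaces its two moves one by one.

Put $n=n_i$ and suppose all blocks have length $i$.

*First move: polarize.* We have $(X_1+tX_2)^i=0$ for all $t\in k$. This is a polynomial in $t$ with coefficients in $\operatorname{End}(V)$ which vanishes on an infinite field, so every coefficient is zero. The coefficient of $t$ is $iX_1^{i-1}X_2$, so $X_1^{i-1}X_2=0$. Hence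
$$\operatorname{Im}X_2\subseteq\operatorname{Ker}X_1^{i-1}=\operatorname{Im}X_1,$$
where the equality holds because all blocks have length $i$. Ranks agree, so $\operatorname{Im}X_1=\operatorname{Im}X_2=:K$. Every $X_\alpha$ with $\alpha\ne0$ has image inside $K$ and the same rank, so $X_\alpha V=K$.

*Second move: a pencil of maps.* We have $X_2K=X_2X_1V=X_1X_2V=X_1K=:K'$. So $X_1$ and $X_2$ induce maps $A_1,A_2:V/K\to K/K'$. Both spaces have dimension $n$ (for the second, $K/K'=X_1V/X_1^2V$ and $i\ge2$). For $\alpha\neq0$ the map $A_\alpha=\alpha_1A_1+\alpha_2A_2$ is surjective since $X_\alpha V=K$, hence an isomorphism. But if $\lambda$ is an eigenvalue of $A_1^{-1}A_2$, then $A_2-\lambda A_1$ is not an isomorphism. This contradiction settles the case.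

**Where this stops.** Suppose now that $n_i>0$ and $n_{i\pm1}=0$, but that there are also blocks of other lengths. The first move needs $X_\alpha^i=0$, which is false as soon as there is a longer block. The second move needs a fixed space $V/K$, independent of $\alpha$, on which the pencil acts; it came from $\operatorname{Ker}X_1^{i-1}=\operatorname{Im}X_1$, which fails when there are blocks of other lengths. In general the generators of the blocks of length $i$ of $X_\alpha$ are only visible in
$$\operatorname{Ker}X_\alpha^i\big/\big(\operatorname{Ker}X_\alpha^{i-1}+X_\alpha\operatorname{Ker}X_\alpha^{i+1}\big),$$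
a quotient of a subspace, and both move with $\alpha$.

*Example of the movement.* Let $p=3$, $r=2$, and let $V=J$ be the ideal of $kE=k[x_1,x_2]/(x_1^3,x_2^3)$ generated by $x_1,x_2$. Given $\alpha\ne0$, let $Z=X_\alpha$ and let $Z'$ be an independent combination of $x_1,x_2$; then $J$ has basis the $Z^eZ'^f$ with $0\le e,f\le2$, $(e,f)\neq(0,0)$. The chains of $Z$ are $Z,Z^2$, of length $2$, and $Z',ZZ',Z^2Z'$ and $Z'^2,ZZ'^2,Z^2Z'^2$, of length $3$. So the block of length $2$ is generated by $X_\alpha$ itself. If $\alpha'$ is not proportional to $\alpha$, then $X_{\alpha'}=cZ+c'Z'$ with $c'\ne0$ is not even in $\operatorname{Ker}X_\alpha^2$, since $Z^2Z'\neq0$. The space needed at $\alpha$ has no evident relation to the one needed at $\alpha'$.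

So an eigenvalue found in coordinates adapted to $\alpha$ tells us nothing about $X_{(-\lambda,1)}$, whose blocks of length $i$ must be read in coordinates adapted to $(-\lambda,1)$.

**How both moves can be rescued.** The coefficient of $t$ in $(X_1+tX_2)^i$ is a derivative. When the block generators move with $\alpha$, we let them move and differentiate the equation $X_\alpha^iv(\alpha)=0$ with respect to $\alpha$. As for the pencil, here is a second way to finish the case of one block length. Put $\beta_a(\alpha)=A_\alpha^{-1}A_a$ for $a=1,2$. Since $A_\alpha$ is invertible for all $\alpha\ne0$, the entries of $\beta_a$ are regular functions on the punctured plane; they are homogeneous of degree $-1$; and a regular function on the punctured plane is a polynomial, so such a function is zero. But $\alpha_1\beta_1+\alpha_2\beta_2=I$, a contradiction. This version compares no two points. In the general case $\beta_a(\alpha)$ will depend on a choice of basis adapted to $\alpha$, so its entries are not functions of $\alpha$. Its characteristic polynomial will be, provided that a change of adapted basis merely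 conjugates $\beta_a$. Making this true is what $n_{i-1}=n_{i+1}=0$ and the differentiation are for.

## 4. Regular functions of negative degree on the punctured plane

Let $U=\mathbb A^2\setminus\{0\}$, with coordinates $a_1,a_2$.

**Fact 1.** If $f\in\mathcal O(U)$ satisfies $f(c\alpha)=c^{-d}f(\alpha)$ for all $c\in k^*$, $\alpha\in U$, with $d>0$, then $f=0$.

*Proof.* First, $\mathcal O(U)=k[a_1,a_2]$. Indeed $U$ is covered by the open sets $a_1\ne0$ and $a_2\neq0$, so $f=P/a_1^s=Q/a_2^t$ with polynomials $P,Q$; from $a_2^tP=a_1^sQ$ and unique factorization, $a_1^s$ divides $P$. Now write $f=\sum_{m\ge0}f_m$ with $f_m$ homogeneous of degree $m$. The hypothesis says that $\sum_m(c^{m+d}-1)f_m$ vanishes on $U$, for each $c\in k^*$. As $k$ is infinite, this polynomial is zero, and so is each of its homogeneous parts: $(c^{m+d}-1)f_m=0$. Since $m+d>0$ and $k$ is infinite, some $c\in k^*$ has $c^{m+d}\ne1$. Hence $f_m=0$. $\square$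

## 5. Jordan bases that vary algebraically

Let $\Theta=a_1X_1+a_2X_2$, acting on $V\otimes\mathcal O_U$. Its value at $\alpha\in U$ is $X_\alpha$, and $X_1,X_2$ commute with it.

**Definition.** A *Jordan frame* at $\alpha\in U$ is a family of vectors $v_{m,l}\in V$ ($m\ge1$, $1\le l\le n_m$) with $X_\alpha^mv_{m,l}=0$ such that the $X_\alpha^bv_{m,l}$ ($0\le b<m$) form a basis of $V$. So the $v_{m,l}$ generate the blocks of length $m$.

**Fact 2.** Every $\alpha_0\in U$ has an affine open neighborhood $W\subseteq U$ and elements $v_{m,l}\in V\otimes\mathcal O(W)$ ($m\ge1$, $1\le l\le n_m$) such that $\Theta^mv_{m,l}=0$ and the elements $\Theta^bv_{m,l}$ ($0\le b<m$) form an $\mathcal O(W)$-basis of $V\otimes\mathcal O(W)$.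

*Proof.* Choose a Jordan frame $(\bar v_{m,l})$ at $\alpha_0$. We first extend each $\bar v_{m,l}$ to a local section of $V\otimes\mathcal O_U$ killed by $\Theta^m$. Let $N$ be the matrix of $\Theta^m$; its entries are polynomials in $a_1,a_2$. Its rank at $\alpha$ is the rank of $X_\alpha^m$, namely $\sum_{q>m}(q-m)n_q$, which is the same number $\rho$ at all points of $U$. Choose a $\rho\times\rho$ minor of $N$ that is nonzero at $\alpha_0$. After permuting rows and columns,
$$N=\begin{pmatrix}A&B\\ C&D\end{pmatrix}$$
with $A$ of size $\rho$ and invertible on a neighborhood of $\alpha_0$. Row reduction turns $N$ into $\begin{pmatrix}A&B\\0&D-CA^{-1}B\end{pmatrix}$. Since the rank is $\rho$ at every point, $D-CA^{-1}B$ vanishes at every point of the neighborhood; its entries are regular functions on a variety, so it is zero. Hence the kernel of $N$ on this neighborhood consists of the vectors $\binom{x}{y}$ with $x=-A^{-1}By$. If $\bar v_{m,l}=\binom{x_0}{y_0}$, then $v_{m,l}=\binom{-A^{-1}By_0}{y_0}$ is killed by $\Theta^m$ and has value $\bar v_{m,l}$ at $\alpha_0$.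

Do this for the finitely many $\bar v_{m,l}$ and pass to a common neighborhood. The $\dim V$ elements $\Theta^bv_{m,l}$ ($0\le b<m$) have as values at $\alpha_0$ a basis of $V$, so the determinant they form is nonzero at $\alpha_0$. Shrink to a principal affine open subset of $U$ containing $\alpha_0$ on which it is invertible. $\square$

The values of a frame over $W$ at any $\alpha\in W$ form a Jordan frame at $\alpha$.

## 6. Coefficients of operators commuting with $\theta$

This section sets up matrix notation for the centralizer of a nilpotent operator and finds how far it is from being block diagonal. Fix either a point $\alpha\in U$ with a Jordan frame $(v_{m,l})$ and write $\theta=X_\alpha$, or an open set $W$ with a frame as in Fact 2 and write $\theta=\Theta$. Let $f$ be an endomorphism (linear over $k$, respectively $\mathcal O(W)$) commuting with $\theta$. It is determined by the $f(v_{m,l})$. Write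
$$f(v_{m,l})=\sum_q\sum_{l'}\sum_{0\le b<q}\big(f_{qm}(b)\big)_{l'l}\,\theta^bv_{q,l'},$$
so that $f_{qm}(b)$ is an $n_q\times n_m$ matrix: the part of $f$ from blocks of length $m$ to blocks of length $q$ that moves $b$ steps down. We set $f_{qm}(b)=0$ for $b\ge q$. If $n_q$ or $n_m$ is zero the matrix is empty, and products passing through it are zero.

*Example.* Let $V=k[X_1,X_2]/(X_1,X_2)^2$, with basis $1,X_1,X_2$, in any characteristic. At $\alpha\neq0$ put $\theta=X_\alpha=Z$ and let $Z'$ be a linear form independent of $Z$. A Jordan frame is $v_2=1$, $v_1=Z'$ (one block of each length, so we drop $l$). Write $X_a=c_aZ+c_a'Z'$. Then $X_av_2=c_a\theta v_2+c_a'v_1$, so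
$$(X_a)_{22}(0)=0,\qquad (X_a)_{22}(1)=c_a,\qquad (X_a)_{12}(0)=c_a'.$$

**Which coefficients vanish.** Since $\theta^mv_{m,l}=0$, also $\theta^mf(v_{m,l})=0$. The coefficient of $\theta^{b+m}v_{q,l'}$ in it, for $b+m<q$, is an entry of $f_{qm}(b)$. Hence
$$f_{qm}(b)=0\quad\text{unless } b\ge\max(0,q-m).\tag{1}$$

**Products.** Let $f,g$ commute with $\theta$. Apply $f$ to $g(v_{m,l})=\sum (g_{um}(b''))_{l''l}\,\theta^{b''}v_{u,l''}$, move $f$ past $\theta^{b''}$, and expand $f(v_{u,l''})$. Terms $\theta^{b'+b''}v_{q,l'}$ with $b'+b''\ge q$ are zero. So for $0\le b<q$,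
$$(fg)_{qm}(b)=\sum_u\sum_{b'+b''=b}f_{qu}(b')\,g_{um}(b'').\tag{2}$$

Take $q=m$, $b=0$. By (1), $f_{mu}(0)\ne0$ forces $u\ge m$, and $g_{um}(0)\neq0$ forces $u\le m$. Hence
$$(fg)_{mm}(0)=f_{mm}(0)\,g_{mm}(0).\tag{3}$$

Take $q=m\ge2$, $b=1$. If $(b',b'')=(0,1)$, then $f_{mu}(0)\ne0$ forces $u\ge m$ and $g_{um}(1)\ne0$ forces $u\le m+1$. If $(b',b'')=(1,0)$, then $f_{mu}(1)\ne0$ forces $u\ge m-1$ and $g_{um}(0)\ne0$ forces $u\le m$. Hence
$$(fg)_{mm}(1)=f_{mm}(0)g_{mm}(1)+f_{mm}(1)g_{mm}(0)+f_{m,m+1}(0)g_{m+1,m}(1)+f_{m,m-1}(1)g_{m-1,m}(0).\tag{4}$$
This is the formula in which the neighboring lengths appear: only $m\pm1$ disturb the product rule for the $(m,m)$ part to first order.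

**Change of frame.** Let $(v_{m,l})$ and $(v'_{m,l})$ be two Jordan frames at $\alpha$. Then $h(\theta^bv_{m,l})=\theta^bv'_{m,l}$ ($0\le b<m$) defines an automorphism $h$ of $V$ commuting with $\theta$. If $f'_{qm}(b)$ are the coefficients of $f$ in the second frame, then $fh(v_{m,l})=\sum(f'_{qm}(b))_{l'l}\,\theta^bh(v_{q,l'})$; applying $h^{-1}$ we see that $f'_{qm}(b)=(h^{-1}fh)_{qm}(b)$, computed in the first frame. Also, (3) applied to $hh^{-1}=1$ shows that $h_{mm}(0)$ is invertible with inverse $(h^{-1})_{mm}(0)$. So $f_{mm}(0)$ gets replaced by its conjugate $h_{mm}(0)^{-1}f_{mm}(0)h_{mm}(0)$.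

**Scaling.** Let $c\in k^*$. A Jordan frame at $\alpha$ is also one at $c\alpha$, since $X_{c\alpha}=cX_\alpha$. Because $\theta^b=c^{-b}(c\theta)^b$, passing from $\alpha$ to $c\alpha$ with the same frame multiplies $f_{qm}(b)$ by $c^{-b}$.

**The operator $\theta$ itself.** At the point $\alpha$, from $X_\alpha v_{m,l}=\theta v_{m,l}$ we read off, for $m\ge2$,
$$(X_\alpha)_{mm}(0)=0,\qquad (X_\alpha)_{mm}(1)=I.\tag{5}$$

## 7. Proof of Theorem A

Suppose that $n_i>0$ and $n_{i-1}=n_{i+1}=0$, where $i\ge2$ is nonzero in $k$. We look for a contradiction.

**Step 1: the degree-zero part of $X_a$ on blocks of length $i$ vanishes.** The purpose of this step, which replaces polarization, is to show that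
$$(X_a)_{ii}(0)=0\quad\text{for }a=1,2,\text{ at every }\alpha\in U\text{ and in every Jordan frame.}\tag{6}$$
A change of frame conjugates $(X_a)_{ii}(0)$, so it is enough to check (6) in one frame at each point; we use the values of a frame $(v_{m,l})$ over $W$ from Fact 2. Let $\partial_a=\partial/\partial a_a$ act on the coefficients of elements of $V\otimes\mathcal O(W)$. Since $\partial_a\Theta=X_a$ commutes with $\Theta$, applying $\partial_a$ to $\Theta^iv_{i,l}=0$ gives
$$i\,\Theta^{i-1}X_av_{i,l}=-\Theta^i(\partial_av_{i,l}).\tag{7}$$
Compare the coefficients of the basis elements $\Theta^{i-1}v_{i,l'}$. The image of $\Theta^i$ is spanned over $\mathcal O(W)$ by the basis elements $\Theta^bv_{m,l}$ with $i\le b<m$, so on the right the coefficient is $0$. On the left, $\Theta^{i-1}$ carries $\Theta^bv_{q,l'}$ to $\Theta^{b+i-1}v_{q,l'}$, so only $q=i$, $b=0$ contributes, and the coefficient is $i\,\big((X_a)_{ii}(0)\big)_{l'l}$. As $i$ is invertible in $k$, (6) follows.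

This step did not use $n_{i\pm1}=0$. The unknown vector $\partial_av_{i,l}$ did no harm, because $\Theta^i$ pushes everything below the level at which we look.

**Step 2: $(X_a)_{ii}(1)$ is well defined up to conjugation.** We now find the invariant that will be a function on $U$. Put $\beta_a=(X_a)_{ii}(1)$, an $n_i\times n_i$ matrix depending on $\alpha$ and on the frame; it makes sense since $i\ge2$. Because $n_{i-1}=n_{i+1}=0$, the last two terms of (4) with $m=i$ disappear, and (3) and (4) together say that
$$\varphi(f)=f_{ii}(0)+\varepsilon f_{ii}(1)\in\operatorname{Mat}_{n_i}\big(k[\varepsilon]/(\varepsilon^2)\big)$$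
is multiplicative on the centralizer of $X_\alpha$; it is linear with $\varphi(1)=I$, so it is a homomorphism of algebras. By (6), $\varphi(X_a)=\varepsilon\beta_a$. After a change of frame by $h$ the new matrix is read off from
$$\varphi(h^{-1}X_ah)=\varphi(h)^{-1}\,\varepsilon\beta_a\,\varphi(h)=\varepsilon\,h_{ii}(0)^{-1}\beta_ah_{ii}(0),$$
where the terms $h_{ii}(1)$ drop out because $\varepsilon^2=0$. Thus a change of frame conjugates $\beta_a$, and
$$\det(T-\beta_a)=T^{n_i}+\sum_{d=1}^{n_i}\chi_{a,d}(\alpha)\,T^{n_i-d}$$
depends only on $\alpha$.

**Step 3: $\beta_1$ and $\beta_2$ are nilpotent at every $\alpha\in U$.** This step replaces the search for an eigenvalue. Over an open set $W$ as in Fact 2 the entries of $\beta_a$ in the given frame are regular functions, hence so is $\chi_{a,d}$. Such $W$ cover $U$ and $\chi_{a,d}$ does not depend on frames, so $\chi_{a,d}\in\mathcal O(U)$. By the scaling rule, passing from $\alpha$ to $c\alpha$ with the same frame replaces $\beta_a$ by $c^{-1}\beta_a$, so $\chi_{a,d}(c\alpha)=c^{-d}\chi_{a,d}(\alpha)$. Fact 1 gives $\chi_{a,d}=0$ for $1\le d\le n_i$. So the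 characteristic polynomial of $\beta_a$ is $T^{n_i}$, and $\beta_a^{n_i}=0$ by Cayley–Hamilton.

**Step 4: contradiction at one point.** The coefficients are linear in the operator, so by (5), at each $\alpha$ and in each frame,
$$\alpha_1\beta_1+\alpha_2\beta_2=(X_\alpha)_{ii}(1)=I.$$
At $\alpha=(1,1)$ this reads $\beta_2=I-\beta_1$. Since $\beta_1$ is nilpotent, $I-\beta_1$ is invertible. But $\beta_2$ is nilpotent, of size $n_i>0$, and so is not invertible. This contradiction proves Theorem A, and with it the conjecture. $\blacksquare$

**What breaks when a hypothesis is dropped.** Two small examples show that Step 2 is where the hypotheses meet.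

*A neighboring length.* In $V=k[X_1,X_2]/(X_1,X_2)^2$ with $i=2$ we found $\beta_a=c_a$, where $X_a=c_aZ+c_a'Z'$. Replace $Z'$ by $Z'+sZ$ with $s\in k$; this is again a Jordan frame, and
$$X_a=(c_a-sc_a')Z+c_a'(Z'+sZ),$$
so $\beta_a$ becomes $c_a-sc_a'$. Since $X_1,X_2$ span the linear forms, $c'_a\ne0$ for at least one $a$, and for that $a$ the $1\times1$ matrix $\beta_a$ can be given any value. Here $n_1=1$ spoils Step 2, while (6) holds.

*The case $i=0$ in $k$.* Let $\operatorname{char}k=p$, $V=k[X_1,X_2]/(X_1^p,X_2^p)$, $i=p$. For $\alpha\ne0$ and any linear form $Z'$ independent of $X_\alpha$, a Jordan frame is $1,Z',\dots,Z'^{\,p-1}$, since the $X_\alpha^eZ'^f$ with $0\le e,f<p$ form a basis. So $n_p=p$ and all other $n_m$ are zero. Equation (7) now says nothing about $(X_a)_{pp}(0)$. Indeed, take $\alpha$ with $\alpha_1\alpha_2\ne0$. In the frame $v_f=X_2^f$ we have $X_1v_f=\alpha_1^{-1}\theta v_f-\alpha_1^{-1}\alpha_2v_{f+1}$ (with $v_p=0$), so $(X_1)_{pp}(0)\neq0$ and $\beta_1=\alpha_1^{-1}I$. In the frame $v_f=X_1^f$ we have $X_1v_f=v_{f+1}$ (with $v_p=0$), so $\beta_1=0$. The characteristic polynomials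 $(T-\alpha_1^{-1})^p$ and $T^p$ differ: without (6), the matrix $\beta_1$ has no invariant characteristic polynomial.

## 8. Proof of Theorem B: a trace that survives without differentiation

When $i=0$ in $k$, or when a length has neighbors, the matrices $f_{mm}(1)$ are not conjugated under a change of frame. Theorem B says what is left if one adds up traces over all lengths above a gap: the unwanted terms in (4) then cancel in pairs.

Let $j\ge1$ with $n_j=0$. For $\alpha\in U$, a Jordan frame at $\alpha$, and $f$ commuting with $X_\alpha$, put
$$\tau^\alpha(f)=\sum_{m>j}\operatorname{tr}f_{mm}(1).$$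
Here $m\ge2$ throughout, and the trace of an empty matrix is $0$. The map $\tau^\alpha$ is linear in $f$.

**Step 1: $\tau^\alpha(fg)=\tau^\alpha(gf)$.** This will give independence of the frame. By (4), $\tau^\alpha(fg)$ is the sum of
$$\sum_{m>j}\operatorname{tr}\big(f_{mm}(0)g_{mm}(1)+f_{mm}(1)g_{mm}(0)\big),$$
which is unchanged when $f$ and $g$ are exchanged because $\operatorname{tr}(AB)=\operatorname{tr}(BA)$, and of
$$S(f,g)=\sum_{m>j}\operatorname{tr}f_{m,m+1}(0)g_{m+1,m}(1)+\sum_{m>j}\operatorname{tr}f_{m,m-1}(1)g_{m-1,m}(0).$$
In the second sum the term $m=j+1$ passes through the blocks of length $j$ and is zero, because $n_j=0$. For the other terms put $m=u+1$ with $u>j$, and call the index of the first sum $u$ as well: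
$$S(f,g)=\sum_{u>j}\Big[\operatorname{tr}f_{u,u+1}(0)g_{u+1,u}(1)+\operatorname{tr}f_{u+1,u}(1)g_{u,u+1}(0)\Big].$$
Exchanging $f$ and $g$ turns the first term in the bracket into $\operatorname{tr}g_{u,u+1}(0)f_{u+1,u}(1)$, which equals the second, and the second into $\operatorname{tr}g_{u+1,u}(1)f_{u,u+1}(0)$, which equals the first. So $S(f,g)=S(g,f)$.

**Step 2: $\tau^\alpha(X_a)$ is zero.** By Step 1, $\tau^\alpha(h^{-1}fh)=\tau^\alpha(fhh^{-1})=\tau^\alpha(f)$, so $\tau^\alpha(f)$ does not depend on the frame. With the frames of Fact 2, $\alpha\mapsto\tau^\alpha(X_a)$ is regular on $U$. By the scaling rule, $\tau^{c\alpha}(X_a)=c^{-1}\tau^\alpha(X_a)$. Fact 1 with $d=1$ gives $\tau^\alpha(X_a)=0$ for $a=1,2$.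

**Step 3: evaluate on $X_\alpha$.** By (5), $\tau^\alpha(X_\alpha)=\sum_{m>j}\operatorname{tr}I_{n_m}=\sum_{m>j}n_m$ in $k$. By linearity and Step 2,
$$\sum_{m>j}n_m=\alpha_1\tau^\alpha(X_1)+\alpha_2\tau^\alpha(X_2)=0\quad\text{in }k.\qquad\blacksquare$$

In characteristic $0$, a sum of nonnegative integers that is zero has all terms zero. So under (C) a gap at $j$ excludes all lengths above $j$, and the set of block lengths is always of the form $\{1,\dots,b\}$. In characteristic $p$, Theorem B alone does not give Theorem A: if $n_{i-1}=n_{i+1}=0$, subtracting its statements for $j=i-1$ and $j=i+1$ yields only that $p$ divides $n_i$.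

## 9. Runs of consecutive block lengths

**Corollary.** Let $r\ge2$, let $M\ne0$ be a $kE$-module of constant Jordan type, and let $S\subseteq\{1,\dots,p\}$ be its set of block lengths. Let $\{a,\dots,b\}$ be a maximal run of consecutive integers in $S$.

1. If the run has only one element, it is $\{1\}$ or $\{p\}$.
2. If $a\ge2$, the total number of blocks of $M$ with length in the run is divisible by $p$.

*Proof.* Apply the theorems with $V=M$, $X_1=g_1-1$, $X_2=g_2-1$. Part 1 is Theorem A: a run $\{i\}$ with $2\le i\le p-1$ would have $n_i>0$ and $n_{i\pm1}=0$. For part 2, $n_{a-1}=0$ by maximality and $a-1\ge1$, so Theorem B with $j=a-1$ shows that the number of blocks of length $\ge a$ is divisible by $p$. If $b=p$, these are the blocks of the run. If $b<p$, then $n_{b+1}=0$, and Theorem B with $j=b+1$ shows that the number of blocks of length $>b+1$ is divisible by $p$. Subtract; there are no blocks of length $b+1$. $\square$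

## 10. Examples showing that the statements are sharp

For the modules over $kE$ let $r\ge2$ and let $J=\operatorname{Rad}(kE)$, the ideal generated by the $g_j-1$. Given $\alpha\neq0$, complete $Z_1=X_\alpha$ to linearly independent linear combinations $Z_1,\dots,Z_r$ of the $g_j-1$. They generate $kE$ and satisfy $Z_j^p=0$, so $k[Z_1,\dots,Z_r]/(Z_1^p,\dots,Z_r^p)\to kE$ is surjective; both sides have dimension $p^r$, so it is an isomorphism. Since the $Z_j$ generate $J$, the power $J^n$ is spanned by the monomials in the $Z_j$ of degree $\ge n$.

**Length $i-1$ alone can occur.** Let $2\le i\le p-1$. In $kE/J^i$ a basis consists of the monomials of degree $<i$, whose exponents are automatically less than $p$. Each monomial $\mu$ of degree $d<i$ in $Z_2,\dots,Z_r$ gives one chain $\mu,Z_1\mu,\dots,Z_1^{i-d-1}\mu$, of length $i-d$. The count does not depend on $\alpha$, so the Jordan type is constant, with block lengths exactly $1,2,\dots,i$, and none of length $i+1$.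

**Length $i+1$ alone can occur.** Let $2\le i\le p-1$ and $n=p-i$. In $J^n$, each monomial $\mu$ of degree $d$ in $Z_2,\dots,Z_r$ with exponents $<p$ gives a chain $Z_1^e\mu$ with $\max(0,n-d)\le e\le p-1$, of length $p-\max(0,n-d)$. For $d=0,1,\dots,n$ this is $i,i+1,\dots,p$, and for $d>n$ it is $p$. The powers $Z_2^d$ with $0\le d\le n$ exist since $n\le p-1$. So the type is constant, with block lengths exactly $i,i+1,\dots,p$, and none of length $i-1$. For $r=2$ the monomials $\mu$ are $Z_2^d$, $0\le d\le p-1$, so the total number of blocks is exactly $p$. The divisibility in Theorem B cannot be improved.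

**Which sets these modules realize.** Direct sums of such modules, together with $k$ and $kE$, realize as $S$ every set $\{1,\dots,b\}$, every set $\{a,\dots,p\}$, and every union of one of each. Indeed, $k$ gives $\{1\}$, $kE$ gives $\{p\}$ (one chain of length $p$ for each $\mu$), the modules above give $\{1,\dots,i\}$ and $\{i,\dots,p\}$ for $2\le i\le p-1$, and the full set $\{1,\dots,p\}$ comes from $k\oplus J^{p-2}$ if $p\ge3$ and from $k\oplus kE$ if $p=2$.

**The range $2\le i\le p-1$ is best possible.** The module $k$ has only blocks of length $1$, and $kE$ has only blocks of length $p$.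

**The condition $i\ne0$ in $k$ in Theorem A is necessary for every $i$.** Let $\operatorname{char}k=p$ and $i=pm$ with $m\ge1$, and let
$$V=k[X_1,X_2]/(X_1^p,X_2^p)^m .$$
Given $\alpha\ne0$, put $Z=X_\alpha$ and choose a linear form $Z'=\gamma_1X_1+\gamma_2X_2$ independent of $Z$. Then $Z^p=\alpha_1^pX_1^p+\alpha_2^pX_2^p$ and $Z'^p=\gamma_1^pX_1^p+\gamma_2^pX_2^p$, and the determinant $\alpha_1^p\gamma_2^p-\alpha_2^p\gamma_1^p=(\alpha_1\gamma_2-\alpha_2\gamma_1)^p$ is nonzero, so $(X_1^p,X_2^p)=(Z^p,Z'^p)$. The $m$-th power of this ideal is spanned by the monomials divisible by some $Z^{ps}Z'^{p(m-s)}$ with $0\le s\le m$, that is, by the $Z^eZ'^f$ with $\lfloor e/p\rfloor+\lfloor f/p\rfloor\ge m$. Hence $V$ has basis the $Z^eZ'^f$ with $\lfloor e/p\rfloor+\lfloor f/p\rfloor<m$. For each $f$ with $\lfloor f/p\rfloor=d<m$ there is one chain of $Z$, given by $0\le e<p(m-d)$, of length $p(m-d)$; and each $d$ comes from $p$ values of $f$. So (C) holds, and the block lengths are exactly $p,2p,\dots,pm$, each with multiplicity $p$. There are blocks of length $i=pm$ but none of length $i\pm1$, as these are not multiples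 of $p$.

The argument does not decide which runs $\{a,\dots,b\}$ with $2\le a<b\le p-1$ actually occur as isolated runs for $kE$-modules. For these the corollary gives only the necessary condition that the number of blocks in the run is divisible by $p$.
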